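# Absolute retracts for hereditarily unicoherent continua are tree-like

## 1. Hereditary unicoherence, absolute retracts, tree-likeness

Maps are continuous, and a *continuum* is a nonempty compact connected metric space. Every compact metric space embeds in $\ell^2$, and all the notions below are topological. So we regard every compact metric space as a subset of $\ell^2$, with norm $|\cdot|$. We write $B(x,r)$ for open balls of $\ell^2$, $N_\delta(X)=\{y\in\ell^2:d(y,X)<\delta\}$, $[K]=\{1,\dots,K\}$, and $\sqcup$ for a disjoint union. A *finite graph* is a compact polyhedron of dimension $\le1$. A *tree* is a connected finite graph without simple closed curves; a single point counts as a tree.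

**Definition (hereditarily unicoherent).** A continuum $X$ is *hereditarily unicoherent*, or HU, if the intersection of any two subcontinua of $X$ is connected (possibly empty). $\mathcal{HU}$ is the class of all such continua.

A tree is HU: if two points lie in two subtrees, the unique arc joining them lies in both. A simple closed curve is not HU, since it is the union of two arcs that meet in exactly two points. Hence no HU continuum contains a simple closed curve. Here are two HU continua that are not locally connected.

**Example 1 (the sine curve).** Let $S=\{(x,\sin\frac1x):0<x\le1\}\cup(\{0\}\times[-1,1])$. Let $D\subset S$ be a subcontinuum and $[\alpha,\beta]$ its projection to the $x$-axis. If $\alpha>0$, then $D$ is the graph over $[\alpha,\beta]$. If $\beta=0$, then $D$ is a subinterval of $\{0\}\times[-1,1]$. If $\alpha=0<\beta$, then $D$ contains the graph over $(0,\beta]$, hence its closure, so $D=S_\beta$, the part of $S$ with $x\le\beta$. Any two sets from these three kinds have connected or empty intersection, so $S$ is HU.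

**Example 2 (the dyadic solenoid).** Let $\Sigma=\{(z_0,z_1,\dots):z_n\in S^1,\ z_{n+1}^2=z_n\}$, with projections $\pi_n$. It is an inverse limit of circles, hence a continuum.

It is HU. Let $D\subsetneq\Sigma$ be a subcontinuum. If all $\pi_n(D)$ were $S^1$, then $D$ would be dense and closed, so $D=\Sigma$. So $\pi_n(D)\ne S^1$ for some $n$. The preimage of a proper arc under squaring is two disjoint arcs, each half as long and mapped homeomorphically. So for $m\ge n$ the map $\pi_{m+1}(D)\to\pi_m(D)$ is a homeomorphism between arcs (or points), and the length halves at each step. Hence $D$ is an arc or a point. Now let $A,B$ be proper subcontinua with $A\cap B\ne\emptyset$. For large $m$ the lengths of $\pi_m(A)$ and $\pi_m(B)$ add up to less than $2\pi$, so $A\cup B$ is a proper subcontinuum, hence an arc or a point. Two subcontinua of an arc meet in a connected set.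

**Definition (absolute retract for $\mathcal{HU}$).** A continuum $X\in\mathcal{HU}$ is an *absolute retract for $\mathcal{HU}$* if, whenever $X$ is embedded as a subspace of a continuum $Y\in\mathcal{HU}$, the image of $X$ is a retract of $Y$. The class of these is $\mathrm{AR}(\mathcal{HU})$.

Every tree $T$ is in $\mathrm{AR}(\mathcal{HU})$. Indeed, a map into a tree from a closed subset of a metric space extends to the whole space (trees are absolute retracts for metric spaces); apply this to the identity of $T$. The sine curve $S$ is not in $\mathrm{AR}(\mathcal{HU})$, as Section 10 shows.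

**Definition (tree-like).** A continuum $X$ is *tree-like* if for every $\epsilon>0$ there is an $\epsilon$-mapping of $X$ onto a tree: a continuous surjection onto a finite tree whose point-preimages all have diameter less than $\epsilon$.

**Example 3 ($S$ is tree-like).** For $n\ge1$ put $\xi_n=(2\pi n+\frac\pi2)^{-1}$ and $\xi'_n=(2\pi n-\frac\pi2)^{-1}$. Then $\xi_n<\xi'_n<1$, and the graph of $\sin\frac1x$ over $[\xi_n,\xi_n']$ is monotone, from height $1$ down to height $-1$. Let $\theta_n:S\to S$ be the identity where $x\ge\xi_n$. Where $x\le\xi_n$, let it send $(x,y)$ to the unique point at height $y$ on that monotone piece. The two rules agree at $(\xi_n,1)$, the only point of $S$ with $x=\xi_n$, so $\theta_n$ is continuous. It moves points horizontally by at most $\xi'_n$. Its image is the arc over $[\xi_n,1]$, and its fibers have diameter at most $2\xi'_n\to0$.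

**Example 4 ($\Sigma$ is not tree-like).** Suppose it is, and put $f=\pi_0:\Sigma\to S^1$. Choose $\epsilon>0$ such that $|x-x'|<\epsilon$ implies $|f(x)-f(x')|<\frac12$, and an $\epsilon$-mapping $u$ of $\Sigma$ onto a tree $T_0$. Since $u$ is a closed map with fibers of diameter $<\epsilon$, there is a finite cover of $T_0$ by nonempty open sets $W_i$ with $\operatorname{diam}u^{-1}(W_i)<\epsilon$. Take a subordinate partition of unity $(\varphi_i)$ and points $x_i\in u^{-1}(W_i)$, and put $j(t)=\sum_i\varphi_i(t)f(x_i)\in\mathbb C$. Then $|j(u(x))-f(x)|<\frac12$ for all $x$, so $j$ has no zero on $T_0=u(\Sigma)$. As $T_0$ is a tree, $j=|j|e^{2\pi is}$ with $s:T_0\to\mathbb R$ continuous. Also $|j(u(x))/f(x)-1|<\frac12$, so this quotient has a continuous argument. Hence $f=e^{2\pi i\varphi}$ for a continuous $\varphi:\Sigma\to\mathbb R$. Now consider the line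
$$\ell:\mathbb R\to\Sigma,\qquad \ell(t)=(e^{2\pi it/2^n})_{n\ge0}.$$
Since $f(\ell(t))=e^{2\pi it}$, the function $\varphi(\ell(t))-t$ is integer-valued and continuous, hence constant. So $\varphi$ is unbounded on the compact space $\Sigma$, a contradiction.

So HU continua need not be tree-like. The question, taken from "Kernels Of Hereditarily Unicoherent Continua And Absolute Retracts" (http://web.mst.edu/~wjcharat/publications/kernels.pdf), is this: if an HU continuum is a retract of every HU continuum that contains it, must it be tree-like? The answer is yes.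

**Theorem 1.** Every $X\in\mathrm{AR}(\mathcal{HU})$ is tree-like.

Sections 2 to 9 prove this. Section 10 proves a stronger form, Theorem 2, which is not needed for Theorem 1.

## 2. Locally connected continua

If $X\in\mathcal{HU}$ is locally connected, it contains no simple closed curve, so it is a dendrite. A dendrite admits retractions onto subtrees arbitrarily close to the identity (Nadler, *Continuum Theory*, Ch. X). If such a retraction moves points by less than $\epsilon/3$, its fibers have diameter at most $2\epsilon/3<\epsilon$. So $X$ is tree-like, and the retract property was not used.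

The difficulty is therefore in continua that are not locally connected. The solenoid shows that there the retract property has to be used in earnest. To use it, we need HU continua $Y\supset X$, and we obtain them by attaching HU continua to $X$.

## 3. Attaching HU continua at points

**Lemma 1.** Let $Y$ be a continuum, $X\subset Y$ an HU subcontinuum, and let $Y\setminus X$ be the disjoint union of countably many sets $Y_n\setminus\{a_n\}$, open in $Y$, where each $Y_n$ is an HU continuum with $Y_n\cap X=\{a_n\}$. Then $Y$ is HU.

The points $a_n$ need not be distinct. For $n\ne m$ the set $Y_n$ misses $Y_m\setminus\{a_m\}$.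

*Proof.* Let $D\subset Y$ be a subcontinuum. We first find how $D$ sits relative to $X$ and to the $Y_n$.

**Step 1: $D\cap Y_n$ is connected or empty.** Otherwise $D\cap Y_n$ splits into two nonempty closed pieces, one of which, $S$, misses $a_n$. Then $S$ is closed in $D$. It is open in $D\cap(Y_n\setminus\{a_n\})$, which is open in $D$, so $S$ is open in $D$. As $D$ is connected, $S=D$, so $S=D\cap Y_n$, a contradiction.

**Step 2: if $D$ meets $X$ and $Y_n$, then $a_n\in D$.** Otherwise $D\cap Y_n=D\cap(Y_n\setminus\{a_n\})$ is nonempty, closed and open in $D$. So $D\subset Y_n\setminus\{a_n\}$, which misses $X$.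

**Step 3: $D\cap X$ is connected or empty.** Suppose $D\cap X=P\sqcup R$ with $P,R$ nonempty and closed. We spread this separation over $D$. Put $\hat P=P\cup\bigcup\{D\cap Y_n:a_n\in P\}$, and define $\hat R$ likewise. By Step 2 every point of $D\setminus X$ lies in some $Y_n$ with $a_n\in D\cap X$, so $D=\hat P\cup\hat R$. The union is disjoint, because different $Y_n$ meet at most in a common attaching point, and $Y_n\cap X=\{a_n\}$.

We show that $\hat P$ is closed. Let $y_k\in\hat P$, $y_k\to y$. If infinitely many $y_k$ lie in $P$, or in one set $D\cap Y_n$ with $a_n\in P$, then $y\in\hat P$. Otherwise we may assume $y_k\in D\cap Y_{n_k}$ with distinct $n_k$ and $a_{n_k}\in P$. By Steps 1 and 2 each $D\cap Y_{n_k}$ is a continuum containing $a_{n_k}$. In a compact metric space every sequence of continua has a subsequence converging in the Hausdorff metric, and the limit is a continuum. So we may assume $D\cap Y_{n_k}\to L$, a continuum in $D$. For fixed $m$ the open set $Y_m\setminus\{a_m\}$ misses $Y_{n_k}$ once $n_k\ne m$, so it misses $L$. Hence $L\subset D\cap X=P\sqcup R$. Now $L$ contains $y$ and a limit point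 of $(a_{n_k})$, which lies in $P$. Since $L$ is connected, $L\subset P$ and $y\in P$. In the same way $\hat R$ is closed. This contradicts the connectedness of $D$.

**Step 4: intersections.** Let $A,B$ be subcontinua of $Y$ with $A\cap B\ne\emptyset$. If $A\cap X=\emptyset$, then $A$, being connected, lies in one of the disjoint open sets $Y_n\setminus\{a_n\}$. Then $A\cap B=A\cap(B\cap Y_n)$ is an intersection of two subcontinua of the HU continuum $Y_n$, by Step 1, so it is connected. The case $B\cap X=\emptyset$ is the same. Suppose both meet $X$. By Step 3, $A\cap B\cap X=(A\cap X)\cap(B\cap X)$ is connected or empty. Each nonempty set $A\cap B\cap Y_n=(A\cap Y_n)\cap(B\cap Y_n)$ is connected, and by Step 2 it contains $a_n$, which lies in $A\cap B\cap X$. So $A\cap B$ is the connected nonempty set $A\cap B\cap X$ together with connected sets that meet it. It is connected. $\square$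

The next lemma converts the retract property into an approximation property that does not mention $Y$ any more.

**Lemma 2.** Let $X\subset\ell^2$, $X\in\mathrm{AR}(\mathcal{HU})$, $\varepsilon>0$. There is $\delta>0$ such that for every HU continuum $Z$ with $\dim Z\le1$ and every map $p:Z\to N_\delta(X)$ there is a map $h:Z\to X$ with $|h(z)-p(z)|<\varepsilon$ for all $z$.

*Proof.* Suppose not. We attach a whole sequence of counterexamples to $X$ and retract. For each $n\ge1$ there are an HU continuum $Z_n$ with $\dim Z_n\le1$ and a map $p_n:Z_n\to N_{1/n}(X)$ for which no such $h$ exists.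

**Step 1: the space $Y$.** Let $e_n:Z_n\to\ell^2$ be an embedding into the unit ball and $(g_n)$ an orthonormal sequence in $\ell^2$. In $\ell^2\times\ell^2\times\ell^2$ put $X'=X\times\{0\}\times\{0\}$ and
$$z'=\bigl(p_n(z),\tfrac1ne_n(z),\tfrac1ng_n\bigr)\quad(z\in Z_n),\qquad Z'_n=\{z':z\in Z_n\}.$$
The second coordinate makes $z\mapsto z'$ an embedding. Pick $z_n\in Z_n$ and $a_n\in X$ with $|p_n(z_n)-a_n|<1/n$. Let $J_n$ be the segment from $z_n'$ to $a_n'=(a_n,0,0)$, put $Y_n=Z_n'\cup J_n$, and let $Y=X'\cup\bigcup_nY_n$.

**Step 2: $Y$ is an HU continuum.** The third coordinate is $\frac1ng_n$ on $Z_n'$, runs injectively from $\frac1ng_n$ to $0$ on $J_n$, and is $0$ on $X'$. Hence $J_n\cap Z'_n=\{z'_n\}$, $J_n\cap X'=\{a'_n\}$, $Z_n'\cap X'=\emptyset$. The sets $Y_n\setminus\{a_n'\}$ are pairwise disjoint and disjoint from $X'$. Every point of $Y_n$ is within $3/n$ of $X'$. So a sequence in $Y$ that visits $X'$ and each $Y_n$ only finitely often accumulates at the compact set $X'$; therefore $Y$ is compact. It is connected because each $Y_n$ is connected and meets $X'$. The set $Y_n\setminus\{a_n'\}$ is open in $Y$: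 it consists of the points whose third coordinate has positive inner product with $g_n$. Also $J_n\setminus\{z_n'\}=Y_n\setminus Z'_n$ is open in $Y_n$. By Lemma 1, with $Z_n'$ in the role of $X$ and the arc $J_n$ attached, $Y_n$ is HU. By Lemma 1 again, $Y$ is HU.

**Step 3: retract.** As $X\in\mathrm{AR}(\mathcal{HU})$, there is a retraction $r:Y\to X'$. For $z\in Z_n$ choose $x'\in X'$ with $|z'-x'|\le3/n$. Since $r(x')=x'$,
$$|r(z')-z'|\le|r(z')-r(x')|+|x'-z'|,$$
which tends to $0$ uniformly in $z\in Z_n$ as $n\to\infty$, by uniform continuity of $r$. The first coordinate of $r(z')$ defines a map $h:Z_n\to X$ with $|h(z)-p_n(z)|\le|r(z')-z'|<\varepsilon$ for large $n$, a contradiction. $\square$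

From now on only the following property of an HU continuum $X\subset\ell^2$ is used. By Lemma 2 it holds for $X\in\mathrm{AR}(\mathcal{HU})$.

> (A) For every $\varepsilon>0$ there is $\delta>0$ such that each map $p:Z\to N_\delta(X)$ of an HU continuum $Z$ with $\dim Z\le1$ is $\varepsilon$-close to some map $h:Z\to X$ (that is, $|h(z)-p(z)|<\varepsilon$ for all $z$).

## 4. A nerve near $X$, and what trees cannot do

We fix here the set-up for the proof of Theorem 1. A one-point $X$ is tree-like. Let $X\subset\ell^2$ be a nondegenerate HU continuum with (A). Let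
$$0<\varepsilon<\tfrac18\operatorname{diam}X,\qquad \delta\text{ as in (A) for this }\varepsilon,\qquad \eta=\min(\delta,\varepsilon).\tag{1}$$
Cover $X$ by finitely many balls $O_v=B(x_v,\eta)$, $x_v\in X$, $v\in V$. Let $\Gamma$ be the graph on $V$ with $v\sim w$ iff $v\ne w$ and $O_v\cap O_w\ne\emptyset$. It is connected: a splitting of $V$ into two parts with no edges between them would split $X$ into two disjoint nonempty open sets. Also $|V|\ge2$, since $2\eta<\operatorname{diam}X$.

Let $|\Gamma|$ be the realization, $m_{vw}$ the midpoint of the edge $vw$, and $\mathrm{St}(v)=\bigcup_{w\sim v}[v,m_{vw}]$. Choose $y_{vw}=y_{wv}\in O_v\cap O_w$ for each edge. Let $q:|\Gamma|\to\ell^2$ map $[v,m_{vw}]$ affinely onto the segment $[x_v,y_{vw}]$, which lies in the convex set $O_v$. Thus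
$$q(\mathrm{St}(v))\subset O_v,\qquad q(|\Gamma|)\subset N_\delta(X).\tag{2}$$
Finally let $X_v=\{x\in X:|x-x_v|\le2\varepsilon\}$, a nonempty compact set.

Suppose for a moment that $|\Gamma|$ is HU. Apply (A) to $q$ itself. The resulting $h:|\Gamma|\to X$ maps $\mathrm{St}(v)$ into $X_v$, because $|h(z)-x_v|<\varepsilon+\eta\le2\varepsilon$ there. Let $M_v$ be the component of $X_v$ containing the connected set $h(\mathrm{St}(v))$. For each edge $vw$ we get $h(m_{vw})\in M_v\cap M_w$. So we would have small subcontinua of $X$, one for each member of the cover, that meet whenever the corresponding members of the cover do. Section 9 shows that such a family, inside an HU continuum, yields the map onto a tree.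

But $|\Gamma|$ is HU only if $\Gamma$ is a tree. An obvious repair is to apply (A) to trees only: a spanning tree of $\Gamma$, or any tree mapped to $|\Gamma|$. The solenoid shows that this cannot succeed.

**Example 5 (the solenoid passes every test by trees).** Embed $\Sigma$ in the Hilbert space $\ell^2(\mathbb C)$ by $(z_i)\mapsto(2^{-i}z_i)_{i\ge0}$. Let $\varepsilon>0$. For $x,x'\in\Sigma$ with coordinates $z_i,z_i'$ we have, for every $n$,
$$|x-x'|^2\le\sum_{i\le n}4^{-i}\bigl|z_n^{2^{n-i}}-(z_n')^{2^{n-i}}\bigr|^2+\tfrac43\,4^{-n}.$$
So there are $n$ and $\tau\in(0,1)$ such that $|z_n-z_n'|<\tau$ implies $|x-x'|<\varepsilon/2$. Put $\delta=\min(\varepsilon/2,2^{-n}\tau/2)$. If $|y-x|<\delta$ with $x\in\Sigma$, let $w$ be $2^n$ times the $n$-th coordinate of $y$. Then $|w-z_n|<\tau/2$, so $w\ne0$ and $r(y)=w/|w|$ satisfies $|r(y)-z_n|\le2|w-z_n|<\tau$. Let $p:Z\to N_\delta(\Sigma)$ be a map of a tree. The map $rp:Z\to S^1$ lifts: $rp=e^{2\pi is}$ with $s:Z\to\mathbb R$. Put $h=\ell(2^ns):Z\to\Sigma$, with the line $\ell$ of Example 4. The $n$-th (unscaled) coordinate of $h(z)$ is $e^{2\pi is(z)}=r(p(z))$. If $|p(z)-x|<\delta$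 with $x\in\Sigma$, it follows that $|h(z)-x|<\varepsilon/2$, and so $|h(z)-p(z)|<\varepsilon/2+\delta\le\varepsilon$.

So (A), restricted to trees $Z$, holds for $\Sigma$, which is not tree-like. We must feed into (A) HU curves that are not trees.

## 5. Rich curves, and the parity obstruction

Let $p:Z\to|\Gamma|$ be a map of an HU curve, and apply (A) to $qp$. The set $C_v=p^{-1}(\mathrm{St}(v))$ is mapped by $h$ into $X_v$. Now $C_v$ may have many components, which $h$ may send to different components of $X_v$. We need one choice of components that works for all edges at once. If each $X_v$ is cut into at most $K$ clopen pieces, then $h$ colors each $C_v$ by these pieces. What we want from $Z$ is that no coloring, however chosen, prevents a coherent choice.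

In this and the next two sections $\Gamma$ is any finite connected simple graph with vertex set $V$, $|V|\ge2$. So each vertex lies on an edge, and $\mathrm{St}(v)\cap\mathrm{St}(w)=\{m_{vw}\}$ for each edge $vw$.

**Definition ($K$-rich).** Let $Z$ be a compact space, $p:Z\to|\Gamma|$ a map, and $C_v=C_v(Z)=p^{-1}(\mathrm{St}(v))$. A *$K$-coloring* is a family of continuous maps $c_v:C_v\to[K]$, $v\in V$. The pair $(Z,p)$ is *$K$-rich* if for every $K$-coloring there is $k:V\to[K]$ such that for each edge $vw$ of $\Gamma$ there is $z\in C_v\cap C_w$ with $c_v(z)=k_v$ and $c_w(z)=k_w$.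

The pair $(|\Gamma|,\mathrm{id})$ is $K$-rich for all $K$: each $\mathrm{St}(v)$ is connected, so $c_v$ is a constant $k_v$, and $z=m_{vw}$ works.

**Example 6 (unwinding destroys richness).** Let $\Gamma$ be an $n$-cycle, $n\ge3$, with $|\Gamma|=\mathbb R/n\mathbb Z$ and vertex $v_i$ at $i$, $0\le i<n$. Let $Z=\mathbb R/dn\mathbb Z$ with $d$ even, and let $p$ be the $d$-fold covering. Then $C_{v_i}$ is the disjoint union of the intervals $[i+nj-\frac12,i+nj+\frac12]$, $j$ modulo $d$. (The last and first sheets are joined by the edge $v_{n-1}v_0$.) Color the $j$-th interval by the parity of $j$. At a point over $m_{v_iv_{i+1}}$, $i<n-1$, both colors are the same. At a point over $m_{v_{n-1}v_0}$ they differ. A function $k$ as required would satisfy $k_{v_0}=\dots=k_{v_{n-1}}\ne k_{v_0}$. So $(Z,p)$ is not $2$-rich.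

The same coloring shows that no tree $Z$ is $2$-rich over an $n$-cycle: lift $p$ to $\tilde p:Z\to\mathbb R$, and color $z\in C_{v_i}$ by the parity of the $j$ for which $\tilde p(z)\in[i+nj-\frac12,i+nj+\frac12]$.

Passing to cyclic coverings records a sheet number, and a coloring can read off its parity. We need another way to break a cycle. It must break it honestly, and yet every coloring with few colors must fail to notice. An order relation does this. Let $G$ be a circle covered by two arcs $P$ and $R$ with $P\cap R=E_0\sqcup E_1$, two disjoint arcs. Make branched copies $P_1,\dots,P_N$ of $P$ and $R_1,\dots,R_N$ of $R$, joined as follows: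
$$P_i\text{ and }R_j\text{ share a strand over }E_0\iff i<j,\qquad P_i\text{ and }R_j\text{ share a strand over }E_1\iff i>j.$$
So over $E_0$ there is one strand for each pair $i<j$, and it continues into $P_i$ on one side and into $R_j$ on the other; similarly over $E_1$. No $P_i$ and $R_j$ meet over both $E_0$ and $E_1$. But suppose that $N$ is huge compared with the number of possible colorings of a copy. By the pigeonhole principle there are $h_1<h_2$ such that the copies $P_{h_1},P_{h_2}$ look alike to the coloring, and so do $R_{h_1},R_{h_2}$. Now $P_{h_1}$ meets $R_{h_2}$ over $E_0$, and $P_{h_2}$ meets $R_{h_1}$ over $E_1$. As far as the colors can tell, one copy of $P$ meets one copy of $R$ at both ends.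

## 6. Breaking one disconnected intersection

The next lemma carries this out for subpolyhedra $P,R$ of an arbitrary graph.

**Lemma 3.** Let $G$ be a connected finite graph, $p:G\to|\Gamma|$ PL and $K$-rich, and let $P,R\subset G$ be (possibly empty) subpolyhedra with $P\cap R=E_0\sqcup E_1$, where $E_0,E_1$ are closed. There are a connected finite graph $G'$ and a PL map $f:G'\to G$ such that

1. $(G',pf)$ is $K$-rich;
2. there are no subcontinua $A,B\subset G'$ with $f(A)\subset P$, $f(B)\subset R$ and $A\cap B$ meeting both $f^{-1}(E_0)$ and $f^{-1}(E_1)$.

*Proof.* **Step 1: which labels a cell carries.** Let $\mathcal T$ be a triangulation of $G$ with $P,R,E_0,E_1$ and all $C_v=C_v(G)$ as subcomplexes. Let $\mathcal T'$ be its barycentric subdivision. The simplices of $\mathcal T'$ are its vertices and the open edges $(a,b_e)$, where $a$ is a vertex of $\mathcal T$ and $b_e$ is the barycenter of an edge $e\ni a$ of $\mathcal T$. For a simplex $s$ of $\mathcal T'$ define $S(s)\subset\{P,R\}$: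

- for a vertex $s$: $P\in S(s)$ iff $s\in P$;
- for $s=(a,b_e)$: $P\in S(s)$ iff $a\in P$;

and similarly for $R$. If $S(s)=\{P,R\}$, say that $s$ has *type* $i\in\{0,1\}$ if $s$ (for a vertex), respectively $a$ (for $s=(a,b_e)$), lies in $E_i$.

Let $t$ be an endpoint of the edge $s=(a,b_e)$. Then
$$S(t)\subset S(s),\quad\text{and if } S(t)=\{P,R\},\text{ then } S(s)=\{P,R\}\text{ and the types of }s,t\text{ agree.}\tag{3}$$
This is clear for $t=a$. For $t=b_e$: if $b_e\in P$, then $e\subset P$ because $P$ is a subcomplex, hence $a\in P$; the same holds for $R$. If $b_e\in P\cap R$, then the connected closed edge $e$ lies in $P\cap R=E_0\sqcup E_1$, hence in one $E_i$, which contains both $a$ and $b_e$.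

**Step 2: the graph $G_0'$.** Let $M$ be the number of pairs $(v,s)$ with $s\subset C_v$, and $N=K^M+2$. Let $\Lambda(s)$ be the set of functions $\lambda:S(s)\to[N]$ such that, if $S(s)=\{P,R\}$, then
$$\lambda(P)<\lambda(R)\ \text{ for type }0,\qquad \lambda(P)>\lambda(R)\ \text{ for type }1.$$
This set is nonempty since $N\ge2$. By (3), if $\lambda\in\Lambda(s)$ and $t$ is an endpoint of $s$, then $\lambda|_{S(t)}\in\Lambda(t)$. So we may define a finite $1$-complex $G_0'$. Its vertices are the pairs $(t,\lambda)$ with $t$ a vertex of $\mathcal T'$ and $\lambda\in\Lambda(t)$. Its edges are the pairs $(s,\lambda)$ with $s$ an edge and $\lambda\in\Lambda(s)$, and the end of $(s,\lambda)$ over $t$ is attached to $(t,\lambda|_{S(t)})$. Let $f_0:G_0'\to G$ be the projection.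

**Step 3: statement 2 for $G_0'$, with $A,B$ merely connected.** The set $f_0^{-1}(P)$ is the subcomplex of the cells $(s,\lambda)$ with $s\subset P$. For these, $P\in S(s)$, and $\ell_P:=\lambda(P)$ is constant on closed cells because labels are passed to endpoints by restriction. So $\ell_P$ is locally constant on $f_0^{-1}(P)$. Similarly $\ell_R:=\lambda(R)$ is locally constant on $f_0^{-1}(R)$. Let $A,B$ be connected with $f_0(A)\subset P$, $f_0(B)\subset R$. Then $\ell_P\equiv i$ on $A$ and $\ell_R\equiv j$ on $B$. A point of $A\cap B$ over $E_0$ lies in a cell over a simplex contained in $E_0$, which has type $0$, so $i<j$. A point of $A\cap B$ over $E_1$ gives $i>j$. Both cannot occur.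

**Step 4: statement 1 for $G_0'$.** Note that $C_v(G_0')=f_0^{-1}(C_v)$. Let $c_v':f_0^{-1}(C_v)\to[K]$ be a $K$-coloring. We push it down to $G$. On each closed cell $(s,\lambda)$ with $s\subset C_v$ it is constant, with value $c'_v(s,\lambda)$, say. If $|S(s)|=1$, then $\lambda$ is just an element of $[N]$. For each $h\in[N]$ consider the list of colors $c'_v(s,h)$ over all $(v,s)$ with $s\subset C_v$ and $|S(s)|=1$. There are at most $K^M<N$ such lists, so there are $h_1<h_2$ in $[N]$ with
$$c'_v(s,h_1)=c'_v(s,h_2)\quad\text{whenever }s\subset C_v,\ |S(s)|=1.\tag{4}$$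
For every simplex $s$ choose $\lambda_s\in\Lambda(s)$ as follows: the empty function if $S(s)=\emptyset$; the value $h_1$ if $|S(s)|=1$; $(P\mapsto h_1,R\mapsto h_2)$ for type $0$; $(P\mapsto h_2,R\mapsto h_1)$ for type $1$. Put $c_v(s)=c_v'(s,\lambda_s)$ for $s\subset C_v$, and let $c_v$ be constant on each open simplex.

We check that $c_v$ is continuous on $C_v$. Let $t$ be an endpoint of an edge $s\subset C_v$. Then $c_v(s)=c'_v(s,\lambda_s)=c'_v(t,\lambda_s|_{S(t)})$, and we must compare this with $c_v(t)=c'_v(t,\lambda_t)$. If $S(t)=\emptyset$ or $S(t)=S(s)$, then $\lambda_s|_{S(t)}=\lambda_t$, by (3) in the case of two labels. The only other case is $|S(t)|=1$, $|S(s)|=2$. Then $\lambda_s|_{S(t)}\in\{h_1,h_2\}$ and $\lambda_t=h_1$, and the two colors agree by (4). So $c_v$ is constant on closed simplices, hence continuous.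

By richness of $(G,p)$ there are $k$ and, for each edge $vw$, a point $x\in C_v\cap C_w$ with $c_v(x)=k_v$, $c_w(x)=k_w$. Let $s$ be the open simplex or vertex of $\mathcal T'$ containing $x$. Then $s\subset C_v\cap C_w$, since these are subcomplexes. The point $x'$ over $x$ in the cell $(s,\lambda_s)$ satisfies $c_v'(x')=k_v$ and $c'_w(x')=k_w$. So $(G_0',pf_0)$ is $K$-rich.

**Step 5: making the graph connected.** Let $D_1,\dots,D_q$ be the components of $G_0'$. Let $G'$ be $G'_0$ together with arcs $\beta_2,\dots,\beta_q$, where $\beta_t$ joins a point $d_t\in D_1$ to a point $e_t\in D_t$, with interiors pairwise disjoint and disjoint from $G'_0$. Extend $f_0$ to a PL map $f:G'\to G$ by mapping each $\beta_t$ to a PL path in the connected graph $G$. Statement 1 persists: restrict a coloring of $G'$ to $G_0'$.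

**Step 6: statement 2 for $G'$.** Let $A,B\subset G'$ be subcontinua with $f(A)\subset P$ and $f(B)\subset R$. Then $f(A\cap B)\subset E_0\sqcup E_1$. We show that any two points $y,y'\in A\cap B$ lie over the same $E_i$. Call the sets $D_t$ and $\beta_t$ *blocks*.

First suppose that $y,y'$ lie in a common block $Y$. Every component $W$ of $G'\setminus Y$ is open and has exactly one boundary point, which is in $Y$: it is some $d_t$ or $e_t$, because the blocks are arranged like a star around $D_1$. If a connected set $A$ meets $Y$ and $W$, it contains the boundary point of $W$; otherwise $A\cap W$ would be a nonempty proper clopen subset of $A$. Let $\rho_Y:G'\to Y$ be the retraction that sends each component of $G'\setminus Y$ to its boundary point. Then $A\cap Y=\rho_Y(A)$ is connected, and so is $B\cap Y$. If $Y=D_t$, Step 3 applied to $A\cap Y$ and $B\cap Y$ gives the assertion. If $Y=\beta_t$, then $A\cap B\cap Y$ is an intersection of two connected subsets of an arc, hence connected. As it is mapped into $E_0\sqcup E_1$, it is mapped into one $E_i$.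

Now let $y,y'$ be arbitrary. We move them into a common block.

- If $y\in D_t$ with $t\ge2$ and $y'\notin D_t$, then $A$ and $B$, being connected and containing $y,y'$, contain $e_t$. By the first case $e_t$ lies over the same $E_i$ as $y$, and we replace $y$ by $e_t\in\beta_t$. We do the same with $y'$. Then either $y,y'$ lie in a common $D_t$, or both lie in $D_1\cup\bigcup_t\beta_t$.
- In the latter case, if $y\in\beta_t$ and $y'\notin\beta_t$, then $y'\notin\beta_t\cup D_t$, and $(\beta_t\cup D_t)\setminus\{d_t\}$ is open with boundary $\{d_t\}$. So $A$ and $B$ contain $d_t$. We replace $y$ by $d_t\in D_1$, which lies over the same $E_i$ by the first case. We do the same with $y'$. Then $y,y'$ lie both in $D_1$ or both in one $\beta_t$.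

The first case applies to the new points, so the original $y,y'$ lie over the same $E_i$. $\square$

## 7. An inverse limit of rich graphs

Lemma 3 breaks one disconnected intersection. Repeating it for all possible ones and passing to the limit gives a curve that is HU and still rich.

**Lemma 4.** For every $\Gamma$ as above and every $K$ there are an HU continuum $Z$ with $\dim Z\le1$ and a map $p:Z\to|\Gamma|$ such that $(Z,p)$ is $K$-rich.

*Proof.* **Step 1: the construction.** Let $G_0=|\Gamma|$. We construct connected finite graphs $G_n$ and PL maps $f_n:G_{n+1}\to G_n$ inductively. Write $f_{mn}:G_m\to G_n$ ($m\ge n$) for the compositions and $p_n=f_{n0}$. All $(G_n,p_n)$ will be $K$-rich; for $n=0$ we know this. When $G_m$ is built, fix a triangulation $\mathcal T_m$ of it, and let $\mathcal T_m^{(k)}$ be its $k$-th barycentric subdivision. A *task* of $G_m$ is a quadruple $(P,R,E_0,E_1)$ of subcomplexes of some $\mathcal T^{(k)}_m$ with $P\cap R=E_0\sqcup E_1$. There are countably many tasks of $G_m$; list them, with repetitions, by $i\in\mathbb N_0$. Fix a bijection $n\mapsto(m(n),i(n))$ of $\mathbb N_0$ onto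 $\mathbb N_0^2$ with $m(n)\le n$. At step $n$ take the $i(n)$-th task $(P,R,E_0,E_1)$ of $G_m$, $m=m(n)$. Apply Lemma 3 to $G_n$ and the subpolyhedra $f_{nm}^{-1}(P)$, $f_{nm}^{-1}(R)$, $f_{nm}^{-1}(E_0)$, $f_{nm}^{-1}(E_1)$ to get $G_{n+1}$ and $f_n$. Thus every task of every $G_m$ is treated at some step $n\ge m$.

Let $Z=\varprojlim(G_n,f_n)$, with projections $\pi_n$, and $p=\pi_0$. An inverse limit of continua is a continuum, and an inverse limit of compact polyhedra of dimension $\le1$ has dimension $\le1$.

**Step 2: two compactness facts.** First:
$$\parbox{0.86\linewidth}{if $y_m\in G_m$ for infinitely many $m$, then along a subsequence there is $z\in Z$ with $f_{mn}(y_m)\to\pi_n(z)$ for all $n$.}\tag{5}$$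
Indeed, complete $(f_{m0}(y_m),\dots,f_{m,m-1}(y_m),y_m)$ arbitrarily to a point of $\prod_nG_n$ and take a limit along a subsequence. Its coordinates satisfy $f_n(z_{n+1})=z_n$ by continuity. Second: disjoint compact sets $S,S'\subset Z$ have disjoint images $\pi_n(S),\pi_n(S')$ for all large $n$. Otherwise $\pi_n(\alpha_n)=\pi_n(\alpha_n')$ with $\alpha_n\in S$, $\alpha'_n\in S'$ for infinitely many $n$. Then for each fixed $j$, $\pi_j(\alpha_n)=\pi_j(\alpha'_n)$ for infinitely many $n$, in fact for all those with $n\ge j$. Limits along a subsequence give a point of $S\cap S'$.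

**Step 3: $Z$ is HU.** Suppose $A,B\subset Z$ are subcontinua with $A\cap B=S_0\sqcup S_1$, $S_i$ nonempty and closed. We make a task out of this. By Step 2 choose $n$ and disjoint open $V_0,V_1\subset G_n$ with $\pi_n(S_i)\subset V_i$. For large $m\ge n$,
$$\pi_m(A)\cap\pi_m(B)\subset f_{mn}^{-1}(V_0\cup V_1).\tag{6}$$
Otherwise for infinitely many $m$ there are $\alpha_m\in A$, $\beta_m\in B$ with $\pi_m(\alpha_m)=\pi_m(\beta_m)$ and $\pi_n(\alpha_m)\notin V_0\cup V_1$. Limits $\alpha\in A$, $\beta\in B$ along a subsequence agree in every coordinate, so $\alpha=\beta\in A\cap B$, while $\pi_n(\alpha)\notin V_0\cup V_1$. This is a contradiction.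

Fix such an $m$. For $k\ge0$ let $P_k$ (resp. $R_k$) be the union of all closed simplices of $\mathcal T^{(k)}_m$ that meet $\pi_m(A)$ (resp. $\pi_m(B)$). For large $k$ we have $P_k\cap R_k\subset f_{mn}^{-1}(V_0)\sqcup f_{mn}^{-1}(V_1)$. Indeed, if $x_k\in P_k\cap R_k$ lay outside this open set for infinitely many $k$, then, since the mesh of $\mathcal T^{(k)}_m$ tends to $0$, a limit point of $(x_k)$ would lie in $\pi_m(A)\cap\pi_m(B)$ and outside the open set, against (6). Fix such a $k$ and put $P=P_k$, $R=R_k$, $E_i=P\cap R\cap f_{mn}^{-1}(V_i)$. Each closed simplex of the complex $P\cap R$ is connected, so it lies in $E_0$ or in $E_1$. Thus $E_0,E_1$ are disjoint subcomplexes with union $P\cap R$, and $(P,R,E_0,E_1)$ is a task of $G_m$, treated at some step $n'\ge m$.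

Now $A'=\pi_{n'+1}(A)$ and $B'=\pi_{n'+1}(B)$ are subcontinua of $G_{n'+1}$, and $f_{n'+1,m}$ maps them into $P$ and $R$. Also $A'\cap B'\supset\pi_{n'+1}(S_0\cup S_1)$. Since $\pi_m(S_i)\subset\pi_m(A)\cap\pi_m(B)\subset P\cap R$ and $f_{mn}(\pi_m(S_i))=\pi_n(S_i)\subset V_i$, we have $\pi_m(S_i)\subset E_i$. So $A'\cap B'$ meets the preimages of both $E_0$ and $E_1$. This contradicts statement 2 of Lemma 3.

**Step 4: $(Z,p)$ is $K$-rich.** Let $(c_v)$ be a $K$-coloring of $Z$. We push it down to a coloring of $G_m$ for large $m$. The sets $c_v^{-1}(k)$ are compact and, for fixed $v$, disjoint. By Step 2 choose $n$ and, for each $v$, pairwise disjoint open $V_{v,1},\dots,V_{v,K}\subset G_n$ with $\pi_n(c_v^{-1}(k))\subset V_{v,k}$. For all large $m\ge n$ and all $v$,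
$$f_{mn}\bigl(p_m^{-1}(\mathrm{St}(v))\bigr)\subset\bigcup_kV_{v,k}.$$
Otherwise (5) yields $v$ and $z\in Z$ with $p(z)\in\mathrm{St}(v)$ and $\pi_n(z)\notin\bigcup_kV_{v,k}$. This is impossible, since $z\in C_v(Z)=\bigcup_kc_v^{-1}(k)$. So
$$c_v^m(y)=k\iff f_{mn}(y)\in V_{v,k}\qquad\bigl(y\in p_m^{-1}(\mathrm{St}(v))\bigr)$$
defines a $K$-coloring of $G_m$. Richness of $(G_m,p_m)$ gives $k^m:V\to[K]$ and points $y^m_{vw}\in C_v(G_m)\cap C_w(G_m)$, one for each edge, with $c_v^m(y^m_{vw})=k_v^m$ and $c_w^m(y^m_{vw})=k_w^m$. Choose $k$ with $k^m=k$ for infinitely many $m$. By (5), along a subsequence of these $m$, for every edge $vw$ there is $z_{vw}\in Z$ with $f_{mj}(y^m_{vw})\to\pi_j(z_{vw})$ for all $j$. In particular $p(z_{vw})\in\mathrm{St}(v)\cap\mathrm{St}(w)$, so $z_{vw}\in C_v\cap C_w$. Let $l=c_v(z_{vw})$. Then $\pi_n(z_{vw})$ lies in the open set $V_{v,l}$, so eventually $f_{mn}(y^m_{vw})\in V_{v,l}$. But $f_{mn}(y^m_{vw})\in V_{v,k_v}$. Hence $l=k_v$. Likewise $c_w(z_{vw})=k_w$. $\square$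

## 8. Coherent components over a fine cover

We return to the set-up of Section 4: $X$ is a nondegenerate HU continuum with (A), and $\varepsilon,\delta,\eta$, $O_v$, $\Gamma$, $q$, $X_v$ are as in (1) and (2).

**Claim.** There are components $M_v$ of $X_v$ ($v\in V$) with $M_v\cap M_w\ne\emptyset$ whenever $vw$ is an edge of $\Gamma$.

*Proof.* Suppose not. The sets $X_v$ may have infinitely many components, while a coloring has finitely many colors. So we first reduce the failure to finite partitions, and then contradict it with a rich curve.

**Step 1: reduction to finite partitions.** Let $\mathcal K_v$ be the set of components of $X_v$, with the topology whose basis consists of the sets $\{M\in\mathcal K_v:M\subset L\}$, $L$ clopen in $X_v$. A clopen set contains every component that it meets, so the natural map $X_v\to\mathcal K_v$ is a continuous surjection. Hence $\mathcal K_v$ is compact, and so is $\prod_v\mathcal K_v$.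

Let $(M_v)\in\prod_v\mathcal K_v$. By assumption some edge $vw$ has $M_v\cap M_w=\emptyset$. In a compactum each component is the intersection of the clopen sets containing it. By compactness, every neighborhood of $M_v$ in $X_v$ contains a clopen set containing $M_v$, and similarly for $M_w$. Taking disjoint neighborhoods of $M_v$ and $M_w$, we find $L_v\supset M_v$ clopen in $X_v$ and $L_w\supset M_w$ clopen in $X_w$ with $L_v\cap L_w=\emptyset$. The pair defines an open neighborhood of $(M_v)$ in $\prod_v\mathcal K_v$, and finitely many such neighborhoods cover. The finitely many clopen subsets of $X_v$ involved generate a finite partition $\mathcal P_v$ of $X_v$ into nonempty clopen sets. Then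
$$\text{for every choice }L_v\in\mathcal P_v\ (v\in V)\text{ there is an edge }vw\text{ with }L_v\cap L_w=\emptyset.\tag{7}$$
To see this, choose components $M_v\subset L_v$. The point $(M_v)$ lies in one of the finitely many neighborhoods, say the one defined by an edge $vw$ and disjoint clopen sets $L_v'\supset M_v$, $L_w'\supset M_w$. These are unions of partition elements, so $L_v\subset L_v'$ and $L_w\subset L'_w$.

**Step 2: a rich curve contradicts (7).** Let $K=\max_v|\mathcal P_v|$ and number the elements of each $\mathcal P_v$. Take $(Z,p)$ from Lemma 4 for this $\Gamma$ and $K$. By (2), $qp$ maps $Z$ into $N_\delta(X)$, so (A) gives $h:Z\to X$ with $|h-qp|<\varepsilon$. For $z\in C_v$ we have $qp(z)\in O_v$, so $|h(z)-x_v|<\varepsilon+\eta\le2\varepsilon$. Thus $h(C_v)\subset X_v$. Let $c_v(z)$ be the number of the element of $\mathcal P_v$ containing $h(z)$. The elements are clopen, so this is a $K$-coloring. Richness gives $k$ and, for every edge $vw$, a point $z\in C_v\cap C_w$ such that $h(z)$ lies in the $k_v$-th element of $\mathcal P_v$ and in the $k_w$-th element of $\mathcal P_w$. Every $v$ lies on an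 edge, so the $k_v$-th element of $\mathcal P_v$ exists; call it $L_v$. Then $L_v\cap L_w\ne\emptyset$ for every edge $vw$, against (7). $\square$

## 9. Chordal graphs and the map to a tree

Now we use that $X$ is HU to turn the family $(M_v)$ into a tree.

**Step 1: the intersection graph is chordal.** Let $\Gamma^*$ be the graph on $V$ with $v\sim w$ iff $v\ne w$ and $M_v\cap M_w\ne\emptyset$. By the Claim it contains $\Gamma$. Suppose $v_1,\dots,v_s$, $s\ge4$, is an induced cycle of $\Gamma^*$. Then $A=M_{v_1}\cup\dots\cup M_{v_{s-1}}$ is a continuum, and
$$A\cap M_{v_s}=(M_{v_1}\cap M_{v_s})\sqcup(M_{v_{s-1}}\cap M_{v_s}).$$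
The two sets on the right are nonempty and closed. They are disjoint because $M_{v_1}\cap M_{v_{s-1}}=\emptyset$, and this is where $s\ge4$ is used. This contradicts hereditary unicoherence. So $\Gamma^*$ is *chordal*: it has no induced cycle of length $\ge4$.

**Step 2: Helly for subtrees.** A finite family of pairwise meeting subtrees of a tree has a common point. For three subtrees, choose a point in each of the three pairwise intersections. The common point of the three arcs joining these points lies in all three subtrees. For a larger family $T_1,\dots,T_n$, the subtrees $T_i\cap T_n$, $i<n$, pairwise meet by the case of three, and induction applies.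

**Step 3: simplicial vertices** (Dirac). A vertex of a graph is *simplicial* if its neighbors form a clique. Every finite chordal graph $H$ is complete or has two nonadjacent simplicial vertices. We use induction on $|H|$. If $H$ is not complete, let $a,b$ be nonadjacent, $S$ a minimal set of vertices separating $a$ from $b$ (possibly empty), and $H_a,H_b$ the components of $H-S$ containing $a,b$. Each vertex $x\in S$ has neighbors in both $H_a$ and $H_b$, for otherwise $S\setminus\{x\}$ would still separate. If $x,y\in S$ were distinct and nonadjacent, then shortest paths from $x$ to $y$ with interiors in $H_a$ and in $H_b$ would together form a cycle of length $\ge4$. It would be induced, since there are no edges between $H_a$ and $H_b$ and the paths are shortest. So $S$ is a clique. By induction the graph induced on $H_a\cup S$ is complete or has two nonadjacent simplicial vertices, at least one of them outside the clique $S$. In either case it has a simplicial vertex in $H_a$. All neighbors of this vertex in $H$ lie in $H_a\cup S$, so it is simplicial in $H$. The same holds for $H_b$, and a vertex of $H_a$ is not adjacent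 to one of $H_b$.

**Step 4: tree representation** (Buneman, Gavril, Walter). For a finite chordal graph $H$ there are a finite tree $T$ and nonempty subtrees $T_v$, one for each vertex, such that for $v\ne w$: $T_v\cap T_w\ne\emptyset$ iff $v\sim w$. We show by induction that the $T_v$ can be taken to be subcomplexes of a simplicial tree. One vertex is trivial. Otherwise let $v$ be simplicial in $H$, by Step 3, and represent $H-v$. The subtrees of the neighbors of $v$ pairwise meet. By Step 2 they have a common point, hence, being subcomplexes, a common vertex $t$. (If there are no neighbors, let $t$ be any vertex.) Add a new leaf $t'$ and an edge $tt'$, put $T_v=\{t'\}$, and enlarge $T_w$ by $tt'$ for each neighbor $w$ of $v$. Now $T_v$ meets exactly the subtrees of the neighbors of $v$. The neighbors already met pairwise. The other intersections have not changed.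

Apply this to $\Gamma^*$. We get a tree $T$ and nonempty subtrees $T_v$, $v\in V$, with
$$T_v\cap T_w\ne\emptyset\iff M_v\cap M_w\ne\emptyset\qquad(v\ne w).\tag{8}$$

**Step 5: the nerve maps to $T$.** Let $\mathcal N$ be the nerve of the cover $\{O_v\cap X\}$ of $X$. If $\sigma\in\mathcal N$ and $v,w\in\sigma$ are distinct, then $vw$ is an edge of $\Gamma\subset\Gamma^*$, so $T_v\cap T_w\ne\emptyset$. By Step 2, $T_\sigma=\bigcap_{v\in\sigma}T_v$ is a nonempty subtree, and $\sigma\subset\tau$ implies $T_\tau\subset T_\sigma$. We define $g:|\mathcal N|\to T$ on the barycentric subdivision, by induction on skeleta, so that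
$$\text{the simplex of a chain }\sigma_0\subsetneq\dots\subsetneq\sigma_j\text{ is mapped into }T_{\sigma_0}.\tag{9}$$
The barycenter of $\sigma$ goes to any point of $T_\sigma$. The proper faces of the simplex in (9) correspond to chains whose least element $\sigma'_0$ contains $\sigma_0$, so they are already mapped into $T_{\sigma'_0}\subset T_{\sigma_0}$. The map extends over the simplex with values in $T_{\sigma_0}$, since the tree $T_{\sigma_0}$ is an absolute retract.

**Step 6: the fibers are small.** Let $(\varphi_v)$ be a partition of unity subordinate to $\{O_v\cap X\}$, let $\psi:X\to|\mathcal N|$ be the map it gives, and $F=g\psi:X\to T$. Let $x\in X$, let $\sigma_0\subsetneq\dots\subsetneq\sigma_j$ be the chain whose open simplex contains $\psi(x)$, and let $v\in\sigma_0$. The open simplex of the chain lies in the open simplex $\sigma_j$ of $\mathcal N$, so $\sigma_j=\{u:\varphi_u(x)>0\}$. As $v\in\sigma_j$, we get $x\in O_v$. By (9), $F(x)\in T_{\sigma_0}\subset T_v$.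

Now let $F(x)=F(x')=t$. We obtain $v,w$ with $x\in O_v$, $x'\in O_w$ and $t\in T_v\cap T_w$. By (8), $v=w$ or $M_v\cap M_w\ne\emptyset$. Since $M_v\subset X_v$ and $M_w\subset X_w$, it follows that $|x_v-x_w|\le4\varepsilon$, and
$$|x-x'|<4\varepsilon+2\eta\le6\varepsilon.$$
So $F:X\to F(X)$ has fibers of diameter at most $6\varepsilon$. The image $F(X)$ is a subcontinuum of $T$, hence a tree; it is nondegenerate because $6\varepsilon<\operatorname{diam}X$. As $\varepsilon$ can be taken arbitrarily small, $X$ is tree-like. Together with Lemma 2 this proves Theorem 1. $\blacksquare$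

Sections 4 to 9 have used only that $X$ is an HU continuum with (A). So we have in fact shown that (A) implies tree-like.

## 10. Near-identity maps onto trees inside $X$

**Theorem 2.** For an HU continuum $X\subset\ell^2$ the following are equivalent:

- (A) the approximation property displayed in Section 3;
- (B) for every $\varepsilon>0$ there are a tree $T\subset X$ and a map $g:X\to T$ with $|g(x)-x|<\varepsilon$ for all $x\in X$;
- (C) $X$ is an approximative absolute retract: whenever $X\subset Y$, $Y$ metric, and $\varepsilon>0$, there is a map $G:Y\to X$ with $d(G(x),x)<\varepsilon$ on $X$.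

Each implies that $X$ is tree-like and has the fixed point property. Moreover, (A)–(C) hold for every $X\in\mathrm{AR}(\mathcal{HU})$, and for every $X\in\mathrm{AR}(\mathcal{HU}_k)$, where $\mathcal{HU}_k$ is the class of HU continua of dimension $\le k$, $k\ge1$, and $\mathrm{AR}(\mathcal{HU}_k)$ is defined analogously. The implication $X\in\mathrm{AR}(\mathcal{HU})\Rightarrow$ (A)–(C) is not reversible.

*Proof.* **Step 1: (A) holds for these classes.** For $\mathrm{AR}(\mathcal{HU})$ this is Lemma 2. For $\mathrm{AR}(\mathcal{HU}_k)$ the proof of Lemma 2 applies, provided that the space $Y$ there has dimension at most $k$. It is a countable union of the compacta $X'$, $Z'_n$, $J_n$. By the countable sum theorem $\dim Y\le\max(\dim X,1)\le k$.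

**Step 2: (A) implies that $X$ is tree-like.** This was shown in Sections 4 to 9.

**Step 3: (A) implies (B).** We move $X$ to a tree, push the tree back into $X$ by (A), and trim the image to a tree. Let $\varepsilon>0$, let $\delta$ be given by (A) for $\varepsilon/3$, and let $0<\varepsilon_1\le\min(\delta,\varepsilon/3)$. By Step 2 there is an $\varepsilon_1$-mapping $u:X\to T_0$ onto a tree. As in Example 4, there is a finite cover of $T_0$ by nonempty open sets $W_i$ with $\operatorname{diam}u^{-1}(W_i)<\varepsilon_1$. Let $(\varphi_i)$ be a subordinate partition of unity, $x_i\in u^{-1}(W_i)$, and $j(t)=\sum_i\varphi_i(t)x_i\in\ell^2$. If $\varphi_i(u(x))>0$, then $x\in u^{-1}(W_i)$ and $|x_i-x|<\varepsilon_1$. Hence $|j(u(x))-x|<\varepsilon_1$ on $X$, and $j(T_0)\subset N_\delta(X)$ because $u$ is onto. A tree is an HU continuum of dimension $\le1$, so (A) gives $h:T_0\to X$ with $|h-j|<\varepsilon/3$.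

The image $D=h(T_0)$ is a locally connected subcontinuum of the HU continuum $X$. It contains no simple closed curve, so it is a dendrite. A dendrite admits retractions onto subtrees arbitrarily close to the identity (Nadler, *Continuum Theory*, Ch. X). Let $\rho:D\to T$ be one that moves points by less than $\varepsilon/3$, and put $g=\rho hu$. Then
$$|g(x)-x|\le|\rho(hu(x))-hu(x)|+|hu(x)-ju(x)|+|ju(x)-x|<\tfrac\varepsilon3+\tfrac\varepsilon3+\varepsilon_1\le\varepsilon.$$

**Step 4: (B) implies (C).** Let $X\subset Y$ with metric $d$ on $Y$, and $\varepsilon>0$. Since $X$ is compact, $d$ and $|\cdot|$ are uniformly equivalent on $X$. So there is $\varepsilon'>0$ such that $|x-x'|<\varepsilon'$ implies $d(x,x')<\varepsilon$ on $X$. Take $g:X\to T\subset X$ from (B) for $\varepsilon'$. The tree $T$ is an absolute retract and $X$ is closed in $Y$, so $g$ extends to a map $G:Y\to T\subset X$.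

**Step 5: (C) implies (A).** Let $H$ be the closed convex hull of $X$. It is compact, as the closed convex hull of a compact set in a Hilbert space, and the nearest-point projection $\pi:\ell^2\to H$ is $1$-Lipschitz. Given $\varepsilon>0$, choose by (C) a map $G:H\to X$ with $|G(x)-x|<\varepsilon/3$ on $X$. By uniform continuity there is $0<\delta<\varepsilon/3$ such that $|G(y)-G(x)|<\varepsilon/3$ for $y\in H$, $x\in X$, $|y-x|<\delta$. For $p:Z\to N_\delta(X)$ put $h=G\pi p$. If $|p(z)-x|<\delta$ with $x\in X$, then $|\pi p(z)-x|<\delta$ because $\pi(x)=x$, and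
$$|h(z)-p(z)|\le|G\pi p(z)-G(x)|+|G(x)-x|+|x-p(z)|<\varepsilon.$$

**Step 6: fixed points.** Let $\phi:X\to X$ be a map, and let $g:X\to T$ be as in (B). Trees have the fixed point property, so $g\phi|_T:T\to T$ has a fixed point $x$. Then $|\phi(x)-x|=|\phi(x)-g(\phi(x))|<\varepsilon$. Letting $\varepsilon\to0$ and passing to a limit point in the compact space $X$, we get a fixed point of $\phi$.

**Step 7: the sine curve satisfies (B).** The maps $\theta_n:S\to S$ of Example 3 have arcs as images and move points by at most $\xi'_n\to0$. So (B), hence (A)–(C), hold for $S$, which is HU by Example 1.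

**Step 8: the sine curve is not in $\mathrm{AR}(\mathcal{HU})$.** Let $a=(0,0)$ and $b=(1,\sin1)$. The set $N_{1/n}(S)\subset\mathbb R^2$ (the neighborhood taken in the plane) is open and connected, so it contains a path $\gamma_n:[0,1]\to N_{1/n}(S)$ from $a$ to $b$. With an orthonormal sequence $(g_n)$ in $\ell^2$ put
$$Y_n=\bigl\{(\gamma_n(t),\tfrac tng_n):t\in[0,1]\bigr\}\subset\mathbb R^2\times\ell^2,\qquad Y=(S\times\{0\})\cup\bigcup_{n\ge1}Y_n.$$
The second coordinate shows that the $Y_n$ are arcs that meet $S\times\{0\}$ only in $(a,0)$ and are otherwise pairwise disjoint. It also shows that $Y_n\setminus\{(a,0)\}$ is open in $Y$, being the set of points whose second coordinate has positive inner product with $g_n$. Points of $Y_n$ are within $2/n$ of $S\times\{0\}$, so $Y$ is compact, and it is connected. By Lemma 1, with all attaching points equal to $(a,0)$, $Y$ is an HU continuum.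

Suppose $r:Y\to S\times\{0\}$ were a retraction. Then $r(Y_n)$ is path connected and contains $(a,0)$, so it lies in the arc component of $(a,0)$ in $S\times\{0\}$, which is $\{0\}\times[-1,1]\times\{0\}$. But $(b,\frac1ng_n)\in Y_n$, and $r(b,\frac1ng_n)\to r(b,0)=(b,0)$, whose first coordinate is $1$. This is a contradiction. So $S\notin\mathrm{AR}(\mathcal{HU})$, although $S$ satisfies (A)–(C). $\blacksquare$
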